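\title{Movable intersection numbers and mixed volumes of Okounkov bodies}

\begin{abstract}
Let $L_1,\dots,L_n$ be big line bundles on a complex projective variety $X$ of dimension $n$. We prove that the movable intersection number $\langle L_1,\dots,L_n\rangle$ is the supremum of the mixed volumes of the Okounkov bodies $\Delta_\nu(L_1),\dots,\Delta_\nu(L_n)$, taken over all valuations $\nu$ of $\mathbb C(X)$ with value group $\mathbb Z^n$ in the lexicographic order. The upper bound, valid for every $\nu$, comes from a degeneration one of whose components is a toric variety, and from Bernstein's theorem. The lower bound comes from flags cut out by ample divisors. We also show that the supremum is attained when $n-1$ of the bundles have a semiample Zariski decomposition, and that the equality fails for nef line bundles that are not big, in every dimension $n\ge2$.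
\end{abstract}

\section{The problem and the results}\label{sec:intro}

The Okounkov body of a big line bundle $L$ is a convex body whose Euclidean volume computes the volume of $L$. Both volumes have versions with $n$ arguments: the mixed volume of $n$ convex bodies, and the movable intersection number of $n$ big line bundles. This paper compares the two.

Throughout, $X$ is an irreducible (and reduced) complex projective variety of dimension $n\ge1$, possibly singular, and $K=\mathbb C(X)$. A \emph{model} of $X$ is a birational morphism $\pi\colon X'\to X$ with $X'$ smooth and projective; it identifies $\mathbb C(X')$ with $K$. A model $X''$ \emph{dominates} $X'$ if $X''\to X$ factors through a morphism $X''\to X'$. Any two models are dominated by a third, obtained by resolving the closure of the graph of the birational map between them. We write line bundles additively when convenient, and $e_1,\dots,e_n$ is the standard basis of $\mathbb Z^n$.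

\subsection{Valuations and Okounkov bodies}
Order $\mathbb Z^n$ lexicographically. Let $\mathcal V$ be the set of surjective maps $\nu\colon K^\times\to\mathbb Z^n$ that vanish on $\mathbb C^\times$ and satisfy $\nu(fg)=\nu(f)+\nu(g)$, and $\nu(f+g)\ge\min(\nu(f),\nu(g))$ whenever $f+g\ne0$. These are the valuations of $K/\mathbb C$ of rank $n$ with value group exactly $\mathbb Z^n$. The valuation ring is $R_\nu=\{\nu\ge0\}\cup\{0\}$, with maximal ideal $\mathfrak m_\nu=\{\nu>0\}\cup\{0\}$. Since $X$ is proper, there is a unique point $\xi\in X$, the \emph{center} of $\nu$ on $X$, with $\mathcal O_{X,\xi}\subseteq R_\nu$ and $\mathfrak m_\xi\subseteq\mathfrak m_\nu$. It is a closed point (Lemma~\ref{lem:residue}).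

The basic examples come from \emph{admissible flags} $X=Y_0\supseteq Y_1\supseteq\dots\supseteq Y_n=\{p\}$, where $Y_i$ is an irreducible subvariety of codimension $i$ and $p$ is a smooth point of every $Y_i$. Let $t_i$ be a local equation of $Y_i$ in $Y_{i-1}$ at $p$. For $f\in K^\times$ put $\nu_1(f)=\operatorname{ord}_{Y_1}f$, restrict $ft_1^{-\nu_1(f)}$ to a nonzero rational function on $Y_1$, let $\nu_2(f)$ be its order along $Y_2$, and continue. The result $\nu=(\nu_1,\dots,\nu_n)$ lies in $\mathcal V$, has center $p$, and depends only on the germs of the $Y_i$ at $p$. Since $\mathcal V$ depends only on $K$, flags on models of $X$ give elements of $\mathcal V$ as well.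

Let $\nu\in\mathcal V$ and let $L$ be any line bundle on $X$, with a local generator $e$ near $\xi$. For $0\ne s\in H^0(X,L)$ put $\nu(s)=\nu(s/e)$. Two generators differ by a unit of $\mathcal O_{X,\xi}$, so the value does not depend on $e$. It is additive for products of sections, and it is $0$ if $s(\xi)\ne0$. The same definition applies on every model, with the center of $\nu$ on that model.

The bundle $L$ is \emph{big} if $\operatorname{vol}(L)=\limsup_k n!\,h^0(X,L^k)/k^n$ is positive. For $L$ big, the \emph{Okounkov body} is
\[
\Delta_\nu(L)=\overline{\bigcup_{k\ge1}\tfrac1k\bigl\{\nu(s):0\ne s\in H^0(X,L^k)\bigr\}}\subseteq\mathbb R^n .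
\]
It records which orders of vanishing, per unit of degree, the sections of the powers of $L$ can have. We take as known that $\Delta_\nu(L)$ is a \emph{convex body}, that is, a non-empty compact convex set, and that
\begin{equation}\label{eq:volume}
n!\operatorname{Vol}(\Delta_\nu(L))=\operatorname{vol}(L)\qquad\text{for every }\nu\in\mathcal V .
\end{equation}
Formula \eqref{eq:volume} serves as motivation here and in Section~\ref{sec:example}; the proofs of the theorems do not use it.

\subsection{Mixed volumes and movable intersection numbers}
For convex bodies $Q_1,\dots,Q_n\subseteq\mathbb R^n$ the function $\operatorname{Vol}(t_1Q_1+\dots+t_nQ_n)$ of $t_1,\dots,t_n\ge0$ is a homogeneous polynomial of degree $n$. The \emph{mixed volume} $\operatorname{MV}(Q_1,\dots,Q_n)$ is the coefficient of $t_1\cdots t_n$. In this normalization $\operatorname{MV}(Q,\dots,Q)=n!\operatorname{Vol}(Q)$. The mixed volume is symmetric, multilinear for Minkowski sums and non-negative scalars, invariant under translation of each body, continuous in the Hausdorff metric and monotone under inclusion. For segments along the axes, $\operatorname{Vol}(\sum t_i[0,a_ie_i])=\prod t_ia_i$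 gives
\begin{equation}\label{eq:box}
\operatorname{MV}([0,a_1e_1],\dots,[0,a_ne_n])=a_1\cdots a_n\qquad(a_i\ge0).
\end{equation}

On a model $X'$, let $N^1(X')_{\mathbb R}$ be the space of $\mathbb R$-divisors modulo numerical equivalence $\equiv$. A class is \emph{nef} if it has non-negative degree on every curve, and \emph{pseudo-effective} if it is a limit of classes of effective divisors. For $L_1,\dots,L_n$ big, the \emph{movable} (or positive) \emph{intersection number}, in the sense of Boucksom--Demailly--P\u{a}un--Peternell and Boucksom--Favre--Jonsson, is
\[
\langle L_1,\dots,L_n\rangle=\sup A_1\cdots A_n ,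
\]
where the supremum runs over all models $\pi\colon X'\to X$ and all decompositions $\pi^*L_i\equiv A_i+E_i$ with $A_i$ nef and $E_i$ an effective $\mathbb R$-divisor. One removes from each $L_i$ a fixed part, possibly after blowing up, and intersects what remains. For nef $L_i$ nothing has to be removed, and the number is $L_1\cdots L_n$ (Lemma~\ref{lem:movable}).

\subsection{The conjecture and the main theorem}
The following is posed in \cite{POB}.

\medskip
\noindent\textbf{Conjecture.} \emph{If $L_1,\dots,L_n$ are big line bundles on $X$, then}
\[
\langle L_1,\dots,L_n\rangle=\sup_{\nu\in\mathcal V}\operatorname{MV}(\Delta_\nu(L_1),\dots,\Delta_\nu(L_n)).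
\]

We prove it in the following form.

\begin{theorem}\label{thm:main}
Let $L_1,\dots,L_n$ be big line bundles on $X$.
\begin{enumerate}
\item[(a)] For every $\nu\in\mathcal V$, $\operatorname{MV}(\Delta_\nu(L_1),\dots,\Delta_\nu(L_n))\le\langle L_1,\dots,L_n\rangle$.
\item[(b)] $\sup_{\nu\in\mathcal V}\operatorname{MV}(\Delta_\nu(L_1),\dots,\Delta_\nu(L_n))=\langle L_1,\dots,L_n\rangle$, and the supremum may be restricted to the valuations of flags of smooth subvarieties on models of $X$.
\end{enumerate}
\end{theorem}

To see what to expect, let the $L_i$ be ample, so that $\operatorname{vol}(\sum t_iL_i)=(\sum t_iL_i)^n$ for positive integers $t_i$. Products of sections give $\sum t_i\Delta_\nu(L_i)\subseteq\Delta_\nu(\sum t_iL_i)$ (Lemma~\ref{lem:okounkov}). By \eqref{eq:volume}, the homogeneous polynomial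
\[
D(t)=\tfrac1{n!}\Bigl(\sum t_iL_i\Bigr)^n-\operatorname{Vol}\Bigl(\sum t_i\Delta_\nu(L_i)\Bigr)
\]
is non-negative for $t_i>0$ and has no terms $t_i^n$. Its coefficient of $t_1\cdots t_n$ is $L_1\cdots L_n-\operatorname{MV}(\Delta_\nu(L_1),\dots,\Delta_\nu(L_n))$. If the inclusion is always an equality, then $D=0$ and the mixed volume is the intersection number. In general one expects an inequality, and Section~\ref{sec:example} shows that it can be strict, so that a supremum over $\nu$ is needed. For $n=2$ the polynomial $D$ is a multiple of $t_1t_2$, and part (a) follows for ample bundles. For $n\ge3$ this argument breaks down, since a polynomial that is non-negative on the positive orthant can have a negative coefficient of $t_1\cdots t_n$: by the inequality of arithmetic and geometric means, $t_1^2t_2+t_2^2t_3+t_3^2t_1-3t_1t_2t_3\ge0$. Part (a) therefore needs a method that sees the mixed term directly. Section~\ref{sec:upper} provides one: it replaces sections by their leading monomials and counts solutions in the torus. Part (b) is proved in Section~\ref{sec:lower}.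

Two complements are not needed for the conjecture. Theorem~\ref{thm:attained} shows that the supremum is a maximum if $n-1$ of the bundles have a semiample Zariski decomposition on some model; the last bundle may then be merely pseudo-effective. Theorem~\ref{thm:nef} shows that the equality fails for nef line bundles that are not big, in every dimension $n\ge2$. We do not settle whether the supremum is attained for arbitrary big $L_1,\dots,L_n$, nor, for $n\ge3$, what happens when some but not all of the bundles are big, beyond the case covered by Theorem~\ref{thm:attained}.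

\section{Three flags on $\mathbb P^1\times\mathbb P^1$}\label{sec:example}

Let $X=\mathbb P^1\times\mathbb P^1$ with affine coordinates $(z,w)$. Sections of $\mathcal O(a,b)$ are polynomials of degree at most $a$ in $z$ and at most $b$ in $w$, and $\mathcal O(a,b)\cdot\mathcal O(a',b')=ab'+a'b$. Take $L_1=\mathcal O(1,2)$ and $L_2=\mathcal O(2,1)$, so $L_1\cdot L_2=5$. In each case $p$ is the origin, and we vary the curve $Y_1$.

\emph{The curve $z=0$.} The value of a polynomial is its lexicographically smallest exponent, so $\Delta_\nu(\mathcal O(a,b))=[0,ae_1]+[0,be_2]$. By multilinearity and \eqref{eq:box}, and since two parallel segments have mixed volume $0$, the mixed volume of the two rectangles is $1\cdot1+2\cdot2=5$.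

\emph{The diagonal.} Let $t=w-z$. A section of $\mathcal O(ka,kb)$ is $t^ig$ with $t\nmid g$ and $g$ of degrees at most $ka-i$ and $kb-i$. Its value is $(i,j)$ with $j=\operatorname{ord}_0g(z,z)\le ka+kb-2i$. Put $\mu=\min(a,b)$. The sections $1$, $t^\mu$, $t^\mu z^{a-\mu}w^{b-\mu}$, $z^aw^b$ of $\mathcal O(a,b)$ have values $(0,0)$, $(\mu,0)$, $(\mu,a+b-2\mu)$, $(0,a+b)$, so $\Delta_\nu(\mathcal O(a,b))$ is the trapezoid with these vertices. For $L_1$ and $L_2$ it is the same trapezoid, with vertices $(0,0),(1,0),(1,1),(0,3)$ and area $2$. The mixed volume is $2!\cdot2=4<5$.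

\emph{A member of $|L_1|$.} Let $Y_1$ be the closure of $\{z=w^2\}$, the graph of $w\mapsto w^2$, a smooth curve with coordinate $w$. The sections $1$ and $z-w^2$ of $L_1$ have values $0$ and $e_1$. The section $z^2w$ of $L_2$ restricts to $w^5$ on $Y_1$, so the sections $1$ and $z^2w$ have values $0$ and $5e_2$. Hence $\Delta_\nu(L_1)\supseteq[0,e_1]$ and $\Delta_\nu(L_2)\supseteq[0,5e_2]$, and the mixed volume is at least $5$ by \eqref{eq:box}.

The first flag depends on the toric structure. The third exists for every pair of very ample bundles on a smooth surface: the first coordinate detects the curve $Y_1\in|L_1|$, and the second detects the degree $L_2\cdot Y_1=L_1\cdot L_2$. This is the mechanism of part (b).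

\section{Basic properties of the two sides}\label{sec:basic}

If $\nu(f)<\nu(g)$, then $f+g\ne0$ and $\nu(f+g)=\nu(f)$, as one sees from $f=(f+g)-g$. So a finite sum of terms with pairwise distinct values is nonzero, and its value is the least of them. For $\nu\in\mathcal V$ we choose $f_1,\dots,f_n\in K^\times$ with $\nu(f_i)=e_i$, and we put $f^v=\prod f_i^{v_i}$ for $v\in\mathbb Z^n$, so that $\nu(f^v)=v$.

\begin{lemma}\label{lem:residue}
For $\nu\in\mathcal V$ the residue field $R_\nu/\mathfrak m_\nu$ is $\mathbb C$. The center of $\nu$ on $X$, and on every model, is a closed point.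
\end{lemma}

\begin{proof}
Suppose that a unit $u$ of $R_\nu$ has residue transcendental over $\mathbb C$. Then $\nu(q(u))=0$ for all $0\ne q\in\mathbb C[T]$. In a finite sum $\sum_aq_a(u)f^a$ with $q_a\ne0$ the terms have the distinct values $a$, so the sum is nonzero. Thus $u,f_1,\dots,f_n$ are algebraically independent, which contradicts $\operatorname{trdeg}_{\mathbb C}K=n$. So the residue field is algebraic over $\mathbb C$ and equals $\mathbb C$. The residue field of the center embeds in it.
\end{proof}

We recall the facts on bigness that we use. \emph{Kodaira's lemma:} if $L$ is big and $A$ is ample on $X$, then $L^m\otimes A^{-1}$ has a nonzero section for some $m\ge1$. In particular the powers of $L$ are big, and on a smooth variety a big bundle is the sum of an ample and an effective $\mathbb Q$-divisor. For a model $\pi$, the bundle $L$ is big if and only if $\pi^*L$ is big, because $H^0(X',\pi^*L^k)=H^0(X,L^k\otimes\pi_*\mathcal O_{X'})$ and $\pi_*\mathcal O_{X'}/\mathcal O_X$ is supported in dimension less than $n$. On $X'$, bigness depends only on the numerical class, the big classes form the interior of the pseudo-effective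 cone, the ample classes form the interior of the nef cone, and a nef class $A$ is big if and only if $A^n>0$.

\begin{lemma}\label{lem:okounkov}
Let $\nu\in\mathcal V$ and let $L,L'$ be line bundles on $X$ with $L$ big.
\begin{enumerate}
\item[(i)] $\Delta_\nu(L^r)=r\Delta_\nu(L)$ for $r\ge1$.
\item[(ii)] If $0\ne t\in H^0(X,L')$, then $\Delta_\nu(L)+\nu(t)\subseteq\Delta_\nu(L\otimes L')$. If $L'$ is big, then $\Delta_\nu(L)+\Delta_\nu(L')\subseteq\Delta_\nu(L\otimes L')$.
\item[(iii)] $\Delta_\nu(\pi^*L)=\Delta_\nu(L)$ for every model $\pi\colon X'\to X$.
\end{enumerate}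
\end{lemma}

\begin{proof}
(i) A section of $(L^r)^k$ is a section of $L^{rk}$, which gives $\subseteq$. If $s$ is a section of $L^k$, then $s^r$ is a section of $(L^r)^k$ and $\nu(s^r)/k=r\nu(s)/k$.

(ii) For sections $s$ of $L^k$ and $s'$ of $L'^{\,k'}$, the product $s^{k'}s'^{\,k}$ is a section of $(L\otimes L')^{kk'}$, and its value divided by $kk'$ is $\nu(s)/k+\nu(s')/k'$.

(iii) The center of $\nu$ on $X'$ maps to $\xi$, and $\pi^*e$ generates $\pi^*L$ there. So pulling back sections preserves values, and $\supseteq$ holds. If $X$ is not normal, $\pi^*L^k$ may have more sections than $L^k$; bigness allows us to bring them down to $X$ at a bounded cost. Let $\mathfrak c$ be the annihilator of the coherent torsion sheaf $\pi_*\mathcal O_{X'}/\mathcal O_X$. It is a nonzero ideal sheaf with $\mathfrak c\cdot\pi_*\mathcal O_{X'}\subseteq\mathcal O_X$. Choose $A$ ample with $H^0(X,A\otimes\mathfrak c)\ne0$, and $m$ with $H^0(X,L^m\otimes A^{-1})\ne0$. A product of nonzero sections gives $0\ne s_0\in H^0(X,L^m\otimes\mathfrak c)$. If $0\ne s\in H^0(X',\pi^*L^k)=H^0(X,L^k\otimes\pi_*\mathcal O_{X'})$, then $s^js_0\in H^0(X,L^{kj+m})$ for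 all $j\ge1$, and $\nu(s^js_0)/(kj+m)\to\nu(s)/k$. Hence $\nu(s)/k\in\Delta_\nu(L)$.
\end{proof}

A pseudo-effective class has non-negative intersection with any $n-1$ nef classes. Changing one factor at a time, we obtain the \emph{replacement inequality}
\begin{equation}\label{eq:replace}
A_1\cdots A_n\le A'_1\cdots A'_n\qquad\text{if all $A_i,A_i'$ are nef and all $A_i'-A_i$ are pseudo-effective.}
\end{equation}

\begin{lemma}\label{lem:movable}
Let $L_1,\dots,L_n$ be big. The number $\langle L_1,\dots,L_n\rangle$ is finite and non-negative. It is multiplied by $r$ when one $L_i$ is replaced by $L_i^r$, and it does not decrease when $L_i$ is replaced by $L_i\otimes L'$ with $H^0(X,L')\ne0$. It equals $L_1\cdots L_n$ if all $L_i$ are nef.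
\end{lemma}

\begin{proof}
Intersection numbers of nef classes are non-negative. Let $H$ be ample and $r$ so large that each $H^r\otimes L_i^{-1}$ has a nonzero section. For a decomposition $\pi^*L_i\equiv A_i+E_i$ the class $r\pi^*H-A_i$ is effective, so $A_1\cdots A_n\le r^nH^n$ by \eqref{eq:replace}. For homogeneity, rescale the decomposition of $L_i$; for monotonicity, add to $E_i$ the divisor of a section of $\pi^*L'$. If the $L_i$ are nef, then $E_i=0$ is allowed, and it is optimal by \eqref{eq:replace} with $A_i'=\pi^*L_i$.
\end{proof}

The lower bounds require actual sections, hence ample $A_i$ and rational $E_i$. The next lemma says that nothing is lost by this restriction. When $E$ is a $\mathbb Q$-divisor, $A=\pi^*L-E$ denotes the $\mathbb Q$-line bundle whose multiple $mA$, for $mE$ integral, is $\pi^*L^m(-mE)$.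

\begin{lemma}\label{lem:ample}
Let $L_1,\dots,L_n$ be big and fix a model $X_0\to X$. The following two suprema of $A_1\cdots A_n$ are equal to each other and to $\langle L_1,\dots,L_n\rangle$:
\begin{enumerate}
\item[(i)] over all models $\pi\colon X'\to X$ and nef classes $A_i\in N^1(X')_{\mathbb R}$ with $\pi^*L_i-A_i$ pseudo-effective;
\item[(ii)] over the models $\pi\colon X'\to X$ dominating $X_0$ and ample $A_i=\pi^*L_i-E_i$ with $E_i$ an effective $\mathbb Q$-divisor.
\end{enumerate}
\end{lemma}

\begin{proof}
The data in (ii) are among those defining $\langle L_1,\dots,L_n\rangle$, which are among those in (i). So we must bound (i) by (ii). Given data as in (i), pull back to a model dominating $X'$ and $X_0$; this preserves nefness, pseudo-effectivity and intersection numbers. Call the new model $\pi\colon X'\to X$ again and write $\pi^*L_i\equiv G_i+F_i$ with $G_i$ ample and $F_i$ effective. For $0<\varepsilon<1$ the class $\beta_i=(1-\varepsilon)A_i+\frac\varepsilon2G_i$ is ample, and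
\[
\pi^*L_i-\beta_i\equiv(1-\varepsilon)(\pi^*L_i-A_i)+\varepsilon F_i+\tfrac\varepsilon2G_i
\]
is pseudo-effective plus ample, hence big. Both conditions are open, so there are rational classes $\beta_i'$ arbitrarily close to $\beta_i$ with $\beta_i'$ ample and $\pi^*L_i-\beta_i'$ big. A big rational class is the class of an effective $\mathbb Q$-divisor $E_i'$, and $A_i'=\pi^*L_i-E_i'$ has class $\beta_i'$, so it is ample. As $\varepsilon\to0$ and $\beta_i'-\beta_i\to0$ we have $A_1'\cdots A_n'\to A_1\cdots A_n$.
\end{proof}

The variants of the definition in the literature ($E_i$ an effective $\mathbb Q$-divisor; $E_i$ only a pseudo-effective class; $A_i$ represented by a semipositive form) lie between (i) and (ii), so they give the same number.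

\section{The upper bound: degeneration to a toric variety}\label{sec:upper}

Fix $\nu\in\mathcal V$ and $f_1,\dots,f_n$ as above. For $g\in K^\times$ the function $gf^{-\nu(g)}$ is a unit of $R_\nu$, and by Lemma~\ref{lem:residue} its residue is a number $\operatorname{lc}(g)\in\mathbb C^\times$. The map $\operatorname{lc}$ is multiplicative. We regard the Laurent monomial $\operatorname{lc}(g)\,x^{\nu(g)}$ in variables $x_1,\dots,x_n$ as the leading term of $g$.

Finitely many sections of each $L_i^k$ map $X$ to a product of projective spaces, and the multidegree of the image is bounded by $k^n\langle L_1,\dots,L_n\rangle$. Their leading terms parametrize a toric variety, whose multidegree is a mixed volume by Bernstein's theorem. The link is that the lowest-order part of a relation among the sections is a relation among the leading terms. The leading terms may satisfy further relations, so the toric variety is in general only one component of the degenerated image. This costs an inequality, in the direction we need.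

\begin{example}\label{ex:cubic}
Let $n=1$, let $X$ be the plane cubic $u^2=v^3+v$, and let $\nu$ be the order of vanishing at $(0,0)$, where $u$ is a uniformizer and $\nu(v)=2$. The sections $1,u,v$ of $\mathcal O(1)$ have leading terms $1,x,x^2$. Give the coordinates $y_0,y_1,y_2$ the weights $0,1,2$. In the equation $y_0y_1^2-y_0^2y_2-y_2^3$ the terms have weights $2,2,6$, and the part of lowest weight is $y_0(y_1^2-y_0y_2)$. The cubic degenerates to a line and the conic parametrized by $x\mapsto[1:x:x^2]$. The conic has degree $2$, the length of the segment $[0,2]$ spanned by the values, and $2\le3$; the line accounts for the difference.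
\end{example}

In general the sections of the $L_i^k$ need not map $X$ birationally, and the differences of their values need not span $\mathbb Z^n$. We remove both problems by adding an auxiliary factor, with index $0$, whose hyperplane class does not enter the intersection number.

\begin{proposition}\label{prop:toric}
For $i=0,\dots,n$ let $(s_{ij})_{j\in J_i}$ be a finite non-empty family in $K^\times$. Assume that $(s_{0j})_j$ contains $1,f_1,\dots,f_n$ and generates the field $K$ over $\mathbb C$. Put $\alpha_{ij}=\nu(s_{ij})$ and $Q_i=\operatorname{conv}\{\alpha_{ij}:j\in J_i\}$. Let $\mathbb P_i$ be the projective space with homogeneous coordinates $(y_{ij})_{j\in J_i}$, let $\mathbb P=\prod_{i=0}^n\mathbb P_i$, and let $h_i$ be the hyperplane class of the $i$-th factor. Let $S=\mathbb C[y_{ij}]$ with its $\mathbb Z^{n+1}$-grading, let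
\[
I=\ker\bigl(S\to K[\tau_0,\dots,\tau_n],\ y_{ij}\mapsto s_{ij}\tau_i\bigr),
\]
and let $W=V(I)\subseteq\mathbb P$. Then $W$ is integral of dimension $n$ with function field $K$, in which $y_{ij}/y_{ij'}=s_{ij}/s_{ij'}$, and
\[
\int_Wh_1\cdots h_n\ge\operatorname{MV}(Q_1,\dots,Q_n).
\]
\end{proposition}

\begin{proof}
For a multihomogeneous ideal $\mathfrak a\subseteq S$, the coordinate ring of $V(\mathfrak a)$ on the chart $\{\prod_iy_{ij_i}\ne0\}$ is the part of multidegree $0$ of $(S/\mathfrak a)[1/\prod_iy_{ij_i}]$. For $\mathfrak a=I$ it is the subring $\mathbb C[s_{ij}/s_{ij_i}]$ of $K$. No coordinate $y_{ij}$ vanishes identically on any chart of $W$, so the charts meet each other and $W$ is integral. Its function field is generated by the ratios, and it is $K$ because the family $(s_{0j})$ contains $1$ and generates $K$. If some $J_i$ with $i\ge1$ has one element, then $h_i=0$, $Q_i$ is a point and both sides vanish. So we assume $|J_i|\ge2$ for all $i$.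

\emph{Step 1: the initial ideal.} Give $y_{ij}$ the additional weight $\alpha_{ij}\in\mathbb Z^n$. For a multihomogeneous $F\ne0$ let $F=\sum_vF_v$ be the decomposition by weight, and let $\operatorname{in}(F)=F_{v_0}$, where $v_0$ is the least $v$ with $F_v\ne0$. Let $\operatorname{in}(I)$ be the span of the $\operatorname{in}(F)$ for $0\ne F\in I$ multihomogeneous. It is an ideal, because $y\operatorname{in}(F)=\operatorname{in}(yF)$ for every variable $y$. Fix a multidegree $d$, and filter the finite-dimensional space $S_d$ by the subspaces $S_d^{\ge v}$ spanned by the monomials of weight $\ge v$. The map $F\mapsto F_v$ identifies $(I_d\cap S_d^{\ge v})/(I_d\cap S_d^{>v})$ with the part of weight $v$ of $\operatorname{in}(I)_d$. Summing over $v$ gives $\dim I_d=\dim\operatorname{in}(I)_d$, that is,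
\begin{equation}\label{eq:hilbert}
\dim(S/I)_d=\dim(S/\operatorname{in}(I))_d\qquad\text{for all }d .
\end{equation}

\emph{Step 2: the toric ideal contains the initial ideal.} Put $c_{ij}=\operatorname{lc}(s_{ij})$ and
\[
J=\ker\bigl(S\to\mathbb C[x_1^{\pm1},\dots,x_n^{\pm1}][\tau_0,\dots,\tau_n],\ y_{ij}\mapsto c_{ij}x^{\alpha_{ij}}\tau_i\bigr).
\]
Let $0\ne F\in I$ have multidegree $d$, so $F(s)=0$, and let $\operatorname{in}(F)=F_{v_0}$. A monomial $y^a$ occurring in $F_v$ has $\nu(s^a)=v$ and $\operatorname{lc}(s^a)=c^a$. Hence $F_v(s)f^{-v}$ lies in $R_\nu$ and has residue $F_v(c)$. In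
\[
0=F(s)f^{-v_0}=F_{v_0}(s)f^{-v_0}+\sum_{v>v_0}\bigl(F_v(s)f^{-v}\bigr)f^{v-v_0}
\]
the terms with $v>v_0$ lie in $\mathfrak m_\nu$. Taking residues gives $F_{v_0}(c)=0$. The image of $F_{v_0}$ under the map defining $J$ is $F_{v_0}(c)x^{v_0}\tau^d=0$. Thus $\operatorname{in}(I)\subseteq J$. With $W_0=V(\operatorname{in}(I))$ and $Z=V(J)$ we have $Z\subseteq W_0$.

\emph{Step 3: $W$ and $W_0$ have the same multidegrees.} For a closed subscheme $Y\subseteq\mathbb P$, the Euler characteristic $\chi(Y,\mathcal O(d))$ is a polynomial in $d\in\mathbb Z^{n+1}$, the Snapper polynomial, and its degree along an ample ray is $\dim Y$. If $\dim Y=n$, its part of degree $n$ is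
\begin{equation}\label{eq:snapper}
\frac1{n!}\sum_T\ell_T\int_T\Bigl(\sum_{i=0}^nd_ih_i\Bigr)^n ,
\end{equation}
where $T$ runs over the $n$-dimensional irreducible components of $Y$ and $\ell_T\ge1$ is the length of the local ring of $Y$ at the generic point of $T$.

We pass from \eqref{eq:hilbert} to these polynomials one ray at a time. For $b\in\mathbb Z_{>0}^{n+1}$, the ring $\bigoplus_mS_{mb}$ is the homogeneous coordinate ring of $\mathbb P$ in the Segre--Veronese embedding by $\mathcal O(b)$. For a multihomogeneous ideal $\mathfrak a$, the ideal $\bigoplus_m\mathfrak a_{mb}$ defines $V(\mathfrak a)$ in this embedding: on the chart $\{\prod_iy_{ij_i}\ne0\}$, a fraction of multidegree $0$ with numerator in $\mathfrak a$ can be expanded by powers of the $y_{ij_i}$ until its denominator is a power of $\prod_iy_{ij_i}^{b_i}$. Therefore $\dim(S/\mathfrak a)_{mb}=\chi(V(\mathfrak a),\mathcal O(mb))$ for $m\gg0$, depending on $b$. By \eqref{eq:hilbert} the polynomials $m\mapsto\chi(W,\mathcal O(mb))$ and $m\mapsto\chi(W_0,\mathcal O(mb))$ agree for large $m$, hence at $m=1$. So the Snapper polynomials of $W$ and $W_0$ agree on $\mathbb Z_{>0}^{n+1}$,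 and they are equal. In particular $\dim W_0=n$. The coefficient of $d_1\cdots d_n$ in $\frac1{n!}(\sum d_ih_i)^n$ is $h_1\cdots h_n$, so \eqref{eq:snapper} gives
\begin{equation}\label{eq:cycles}
\int_Wh_1\cdots h_n=\sum_{T\subseteq W_0}\ell_T\int_Th_1\cdots h_n .
\end{equation}
All terms on the right are non-negative, because the $h_i$ are nef.

\emph{Step 4: $Z$ is a component of $W_0$.} Let $\mathbb T=(\mathbb C^\times)^n$ and $\iota\colon\mathbb T\to\mathbb P$, $x\mapsto([c_{ij}x^{\alpha_{ij}}]_j)_i$. A multihomogeneous $F$ lies in $J$ if and only if it vanishes on $O=\iota(\mathbb T)$. Since $J$ is prime, $Z$ is the closure of $O$ with its reduced structure. The set $O$ is an orbit of the action of $\mathbb T$ on $\mathbb P$ with weights $\alpha_{ij}$, so it is open in its closure. Here the auxiliary factor is used: the elements $1$ and $f_l$ of the family $(s_{0j})$ have leading terms $1$ and $x_l$, so the ratio of the corresponding coordinates is a regular function on $O$ that pulls back to $x_l$. These functions invert $\iota$, so $\iota\colon\mathbb T\to O$ is an isomorphism and $\dim Z=n$. Hence $Z$ is one of the components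 $T$ in \eqref{eq:cycles}, and $\int_Wh_1\cdots h_n\ge\int_Zh_1\cdots h_n$.

\emph{Step 5: the multidegree of $Z$.} Kleiman's transversality theorem states: if a connected algebraic group acts transitively on a smooth complex variety $\Pi$, if $\Lambda\subseteq\Pi$ is a smooth subvariety of codimension $c$ and $Y\to\Pi$ is a morphism from a variety, then for general $g$ the preimage of $g\Lambda$ in $Y$ is empty or of pure dimension $\dim Y-c$, and it is smooth if $Y$ is smooth. Apply it to $\Pi=\prod_{i\ge1}\mathbb P_i$, the product of the projective linear groups of the factors, a product $\Lambda$ of $n$ hyperplanes, and the projections to $\Pi$ of $O$ and of the components of $Z\setminus O$, which have dimension less than $n$. For general linear forms $\lambda_i=\sum_jb_{ij}y_{ij}$ $(1\le i\le n)$ the common zero scheme of $\lambda_1,\dots,\lambda_n$ on $Z$ is then finite, reduced and contained in the smooth open set $O$. It is the zero scheme of a section of a direct sum of line bundles with top Chern class $h_1\cdots h_n$, so it has $\int_Zh_1\cdots h_n$ points. Through $\iota$, these points are the solutions in $\mathbb T$ of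
\[
\sum_jb_{ij}c_{ij}x^{\alpha_{ij}}=0\qquad(1\le i\le n).
\]
Bernstein's theorem \cite{Bernstein} states that $n$ general Laurent polynomials with supports $\mathcal A_1,\dots,\mathcal A_n\subset\mathbb Z^n$ have exactly $\operatorname{MV}(\operatorname{conv}\mathcal A_1,\dots,\operatorname{conv}\mathcal A_n)$ common zeros in $\mathbb T$. Take $\mathcal A_i=\{\alpha_{ij}\}_j$. The coefficient of $x^a$ in the $i$-th equation is the sum of the $b_{ij}c_{ij}$ with $\alpha_{ij}=a$. Since $c_{ij}\ne0$, the linear map from $(b_{ij})$ to these coefficients is surjective, so general $b_{ij}$ give general coefficients. The number of solutions is $\operatorname{MV}(Q_1,\dots,Q_n)$.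
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $\delta>0$. The points $\nu(\sigma)/k$ with $0\ne\sigma\in H^0(X,L_i^k)$ are dense in the compact convex set $\Delta_\nu(L_i)$. So there are finitely many nonzero sections $\sigma_{ij}\in H^0(X,L_i^{k_{ij}})$ such that the convex hull of the points $\nu(\sigma_{ij})/k_{ij}$ is within Hausdorff distance $\delta$ of $\Delta_\nu(L_i)$, for $1\le i\le n$. Let $k$ be a common multiple of all $k_{ij}$ and replace $\sigma_{ij}$ by $\sigma_{ij}^{k/k_{ij}}$; the points do not change, and now $\sigma_{ij}\in H^0(X,L_i^k)$. Let $s_{ij}\in K^\times$ be the quotient of $\sigma_{ij}$ by a local generator of $L_i^k$ at $\xi$. Let $(s_{0j})$ consist of $1,f_1,\dots,f_n$ and finitely many nonzero generators of $K$ over $\mathbb C$. In the notation of Proposition~\ref{prop:toric}, $\frac1kQ_i$ is the convex hull chosen above.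

It remains to compare $h_i$ with $L_i^k$. Resolving the closure of the graph of $X\dashrightarrow W$, we find a model $\pi\colon X'\to X$ and a birational morphism $\rho\colon X'\to W$ compatible with the identifications of function fields. Fix $i\ge1$. Let $D_{ij}\ge0$ be the divisor of the section $\pi^*\sigma_{ij}$ of $\pi^*L_i^k$, and $D'_{ij}\ge0$ the divisor of the section $\rho^*y_{ij}$ of the globally generated bundle $\rho^*h_i$. Both $D_{ij}-D_{ij'}$ and $D'_{ij}-D'_{ij'}$ are the divisor of $s_{ij}/s_{ij'}$, so $E_i=D_{ij}-D'_{ij}$ does not depend on $j$. It is effective: the $\rho^*y_{ij}$ have no common zero, so for each prime divisor $G$ there is $j$ with $\operatorname{ord}_GD'_{ij}=0$, and then $\operatorname{ord}_GE_i=\operatorname{ord}_GD_{ij}\ge0$. Thus $\pi^*L_i\equiv\frac1k\rho^*h_i+\frac1kE_i$ is a decomposition as in the definition of the movable intersection number. By Proposition~\ref{prop:toric} and the projection formula,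
\[
\operatorname{MV}(\tfrac1kQ_1,\dots,\tfrac1kQ_n)\le k^{-n}\int_Wh_1\cdots h_n=k^{-n}\rho^*h_1\cdots\rho^*h_n\le\langle L_1,\dots,L_n\rangle .
\]
Let $\delta\to0$ and use the continuity of the mixed volume.
\end{proof}

\begin{remark}
The hypothesis that the value group is all of $\mathbb Z^n$ provides the $f_i$, and it cannot be dropped: replacing $\nu$ by $2\nu$ multiplies the mixed volume by $2^n$.
\end{remark}

\section{The lower bound: flags cut out by ample divisors}\label{sec:lower}

We generalize the third flag of Section~\ref{sec:example}. There a section of $L_2$ vanished on the curve at $p$ to the full order $L_2\cdot Y_1$. On a curve of positive genus this is true only asymptotically, which suffices because Okounkov bodies are closed.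

\begin{lemma}\label{lem:flag}
Let $\nu$ be the valuation of an admissible flag $Y_0\supseteq\dots\supseteq Y_n=\{p\}$ on a model $X'$, with $C=Y_{n-1}$ smooth.
\begin{enumerate}
\item[(i)] If $\sigma$ is a section of a line bundle on $X'$ whose restriction to $Y_{i-1}$ is a local equation of $Y_i$ in $Y_{i-1}$ at $p$, then $\nu(\sigma)=e_i$.
\item[(ii)] If $B$ is an ample line bundle on $X'$, then for $q\gg0$ the bundle $qB$ has a section of value $0$ and a section of value $a_qe_n$, where $a_q/q\to B\cdot C$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The section does not vanish identically on $Y_{i-1}$, hence on none of $Y_1,\dots,Y_{i-1}$, so the first $i-1$ components of $\nu(\sigma)$ are $0$. The restriction to $Y_{i-1}$ is $t_i$ times a unit at $p$, so the $i$-th component is $1$ and the later ones are $0$.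

(ii) For $q\gg0$ the bundle $qB$ is globally generated, so it has a section not vanishing at $p$, and $H^0(X',qB)\to H^0(C,qB|_C)$ is surjective by Serre vanishing for the ideal sheaf of $C$. Let $d=B\cdot C$ and let $g$ be the genus of $C$. By Riemann--Roch, $h^0(C,qB|_C-(qd-g)p)\ge g+1-g=1$. So $qB|_C$ has a nonzero section vanishing at $p$ to some order $a_q$ with $qd-g\le a_q\le qd$. A lift to $X'$ does not vanish identically on $C$, so its value is $(0,\dots,0,a_q)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
By part (a) and Lemma~\ref{lem:ample} it suffices to prove the following. Given a model $\pi\colon X'\to X$, effective $\mathbb Q$-divisors $E_i$ and ample $A_i=\pi^*L_i-E_i$, there is a flag of smooth subvarieties of $X'$ whose valuation satisfies $\operatorname{MV}(\Delta_\nu(L_1),\dots,\Delta_\nu(L_n))\ge A_1\cdots A_n$.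

Choose $m\ge1$ such that all $mE_i$ are integral and all $B_i=\pi^*L_i^m(-mE_i)$ are very ample. For $i=1,\dots,n-1$ choose successively general sections $\sigma_i$ of $B_i$, and let $Y_i\subseteq Y_{i-1}$ be the zero scheme of $\sigma_i|_{Y_{i-1}}$, where $Y_0=X'$. By induction $Y_{i-1}$ is smooth and irreducible of dimension $n-i+1\ge2$. Then $Y_i$ is smooth of codimension $i$ by Bertini's theorem, and connected because it is an ample divisor on a smooth projective variety of dimension at least $2$. Let $p$ be any point of the curve $C=Y_{n-1}$ (if $n=1$, then $C=X'$), and let $\nu$ be the valuation of the flag with $Y_n=\{p\}$. Put $d=B_n\cdot C=B_1\cdots B_n$.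

Let $\epsilon_i$ be the canonical section of $\mathcal O(mE_i)$ and $v_i=\nu(\epsilon_i)/m$. For a section $s$ of $qB_i$, the product $s\epsilon_i^q$ is a section of $\pi^*L_i^{mq}$, so $v_i+\nu(s)/(mq)\in\Delta_\nu(L_i)$ by Lemma~\ref{lem:okounkov}(iii). For $i\le n-1$ take $q=1$, and for $s$ either a section not vanishing at $p$ or $\sigma_i$, of value $e_i$ by Lemma~\ref{lem:flag}(i). For $i=n$ take the sections of Lemma~\ref{lem:flag}(ii). Since the bodies are closed and convex,
\[
v_i+[0,\tfrac1me_i]\subseteq\Delta_\nu(L_i)\quad(i\le n-1),\qquad v_n+[0,\tfrac dme_n]\subseteq\Delta_\nu(L_n).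
\]
By monotonicity, translation invariance and \eqref{eq:box},
\[
\operatorname{MV}(\Delta_\nu(L_1),\dots,\Delta_\nu(L_n))\ge m^{-(n-1)}\cdot\frac dm=m^{-n}B_1\cdots B_n=A_1\cdots A_n.\qedhere
\]
\end{proof}

Bigness entered through Lemma~\ref{lem:ample}, which supplies the ample parts $A_i$ and thus the sections. Section~\ref{sec:nef} shows what happens without it.

\section{Attainment, and one pseudo-effective factor}\label{sec:attained}

In Section~\ref{sec:lower} the flag changes with the decomposition. Its positive-dimensional members, however, depend only on $L_1,\dots,L_{n-1}$. If these bundles have a best decomposition whose moving part is base point free, one flag can serve for all approximations of the last bundle.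

\begin{definition}\label{def:zariski}
A big line bundle $L$ on $X$ has a \emph{semiample Zariski decomposition} if there are a model $\pi\colon X'\to X$, an integer $m\ge1$ and an isomorphism $\pi^*L^m\cong\mathcal O(P+N)$, with $P$ base point free and $N$ effective, such that multiplication by $s_N^q$ is a bijection $H^0(X',qP)\to H^0(X',\pi^*L^{mq})$ for all $q\ge1$. Here $s_N$ is the canonical section of $\mathcal O(N)$.
\end{definition}

Then $\operatorname{vol}(P)=\operatorname{vol}(\pi^*L^m)>0$, so $P$ is nef and big and $P^n>0$. The data may be replaced by $(rm,rP,rN)$, and pulled back along $\mu\colon X''\to X'$ to a dominating model, since $\mu_*\mathcal O_{X''}=\mathcal O_{X'}$. Big semiample line bundles, in particular ample ones, have the property with $N=0$.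

Fix a very ample line bundle $H$ on $X$. A line bundle $M$ on $X$ is \emph{pseudo-effective} if its pullback to a model is; equivalently, $M^q\otimes H$ is big for all $q\ge1$. Such an $M$ may have no sections at all, so we perturb it by $\frac1qH$. For $L_1,\dots,L_{n-1}$ big put
\begin{equation}\label{eq:psef}
\Delta_\nu(M)=\bigcap_{q\ge1}\tfrac1q\Delta_\nu(M^q\otimes H),\qquad\langle L_1,\dots,L_{n-1},M\rangle=\lim_{q\to\infty}\tfrac1q\langle L_1,\dots,L_{n-1},M^q\otimes H\rangle .
\end{equation}

\begin{lemma}\label{lem:psef}
Both sequences in \eqref{eq:psef} are non-increasing in $q$. Thus $\Delta_\nu(M)$ is a convex body and the limit exists. For $M$ big, both definitions agree with the earlier ones.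
\end{lemma}

\begin{proof}
Let $h$ be a section of $H$ with $h(\xi)\ne0$, so $\nu(h)=0$. We have $(M^{q+1}\otimes H)^q\otimes H=(M^q\otimes H)^{q+1}$. Lemma~\ref{lem:okounkov}(i),(ii) give $q\Delta_\nu(M^{q+1}\otimes H)\subseteq(q+1)\Delta_\nu(M^q\otimes H)$, and Lemma~\ref{lem:movable} gives the same inequality for the intersection numbers. A decreasing intersection of convex bodies is a convex body.

Let $M$ be big, let $\Delta$ be its Okounkov body in the original sense, and let $t\ne0$ be a section of $M^r\otimes H^{-1}$. Multiplication by powers of $h$ and of $t$ gives $q\Delta\subseteq\Delta_\nu(M^q\otimes H)\subseteq(q+r)\Delta-\nu(t)$. So $\Delta$ lies in the intersection, and a point $x$ of the intersection is the limit of the points $(qx+\nu(t))/(q+r)\in\Delta$. In the same way $\frac1q\langle L_1,\dots,L_{n-1},M^q\otimes H\rangle$ lies between $1$ and $1+\frac rq$ times the original $\langle L_1,\dots,L_{n-1},M\rangle$.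
\end{proof}

\begin{theorem}\label{thm:attained}
Let $L_1,\dots,L_{n-1}$ be big line bundles with semiample Zariski decompositions, and let $\mathcal M$ be a countable set of pseudo-effective line bundles on $X$. There is one valuation $\nu$, of a flag on a model of $X$, with
\[
\operatorname{MV}(\Delta_\nu(L_1),\dots,\Delta_\nu(L_{n-1}),\Delta_\nu(M))=\langle L_1,\dots,L_{n-1},M\rangle\qquad\text{for all }M\in\mathcal M ,
\]
and for every $\nu\in\mathcal V$ and every $M\in\mathcal M$ the left side is at most the right side. In particular, if $L_n$ is big, the supremum in Theorem~\ref{thm:main}(b) is a maximum.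
\end{theorem}

Choose a common model $\pi\colon X'\to X$ and a common $m$ with $\pi^*L_i^m\cong\mathcal O(P_i+N_i)$ as in Definition~\ref{def:zariski}, for $i\le n-1$. For a big line bundle $M$ on $X$ let
\[
\beta(M)=\sup A\cdot\mu^*P_1\cdots\mu^*P_{n-1},
\]
over the models $\mu\colon X''\to X'$ and the ample $A=\mu^*\pi^*M-E$ with $E$ an effective $\mathbb Q$-divisor. It is finite: if $H^r\otimes M^{-1}$ has a section, \eqref{eq:replace} bounds it by $r\pi^*H\cdot P_1\cdots P_{n-1}$. The number $\beta(M)$ is the bridge between the two sides: it bounds the intersection number from above, and it is the length of a segment in $\Delta_\nu(M)$.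

\begin{lemma}\label{lem:beta}
For $M$ big, $\langle L_1,\dots,L_{n-1},M\rangle\le m^{-(n-1)}\beta(M)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:ample} with $X_0=X'$, it suffices to consider $\mu\colon X''\to X'$ and ample $A_i=\mu^*\pi^*L_i-E_i$ $(i\le n-1)$ and $A_n=\mu^*\pi^*M-E_n$ with $E_i$ effective and rational. Fix $i\le n-1$ and choose $q$ such that $qmE_i$ is integral and $qmA_i$ is base point free. For $0\ne s\in H^0(X'',qmA_i)$, the divisor $\operatorname{div}(s)+qmE_i$ is the divisor of a section of $\mu^*\pi^*L_i^{qm}$. Every such section is divisible by the $q$-th power of $s_{\mu^*N_i}$, so $\operatorname{div}(s)+qmE_i\ge q\mu^*N_i$. Taking $s$ that vanishes along no component of $\mu^*N_i$, we get $E_i\ge\frac1m\mu^*N_i$. Hence $\frac1m\mu^*P_i-A_i\equiv E_i-\frac1m\mu^*N_i$ is effective, and \eqref{eq:replace} gives $A_1\cdots A_n\le m^{-(n-1)}\mu^*P_1\cdots\mu^*P_{n-1}\cdot A_n\le m^{-(n-1)}\beta(M)$.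
\end{proof}

The flag will be cut out by members of the $|P_i|$. Two points need care. The $P_i$ are not ample, so irreducibility needs a stronger form of Bertini's theorem. And the ample classes computing $\beta(M)$ live on infinitely many models, so the curve of the flag must avoid the centers of all these modifications.

\begin{lemma}\label{lem:verygeneral}
Let $\mathcal B$ be a countable set of big line bundles on $X$. There are a flag of smooth subvarieties of $X'$, with valuation $\nu$, and sections $\sigma_i\in H^0(X',P_i)$ with $\nu(\sigma_i)=e_i$ for $i\le n-1$, such that $[0,\beta(M)e_n]\subseteq\Delta_\nu(M)$ for all $M\in\mathcal B$.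
\end{lemma}

\begin{proof}
Choose countably many data $(\mu_j\colon X_j\to X',M_j,A_j,E_j)$ as in the definition of $\beta(M_j)$, with $M_j\in\mathcal B$, such that for each $M\in\mathcal B$ the number $\beta(M)$ is the supremum over the $j$ with $M_j=M$. Since $X'$ is smooth, $\mu_j$ is an isomorphism over the complement of a closed set $V_j\subset X'$ of codimension at least $2$. Let $\Phi_i$ be the morphism to projective space defined by $|P_i|$. It is generically finite because $P_i^n>0$, so the points of $X'$ that are not isolated in their $\Phi_i$-fiber form a proper closed subset $\Sigma_i$. Let $\mathcal C$ be the countable collection of all $V_j$, $\mu_j(\operatorname{Supp}E_j)$ and $\Sigma_i$.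

We construct $Y_0=X'\supseteq Y_1\supseteq\dots\supseteq Y_{n-1}$, with $Y_i$ the zero scheme of $\sigma_i|_{Y_{i-1}}$, such that $Y_i$ is smooth and irreducible of codimension $i$ and $\dim(V\cap Y_i)\le\dim V-i$ for all $V\in\mathcal C$ (a negative bound means that the set is empty). Suppose $Y_{i-1}$ is constructed, with $i\le n-1$. We have $\dim(\Sigma_i\cap Y_{i-1})\le n-i<\dim Y_{i-1}$, so $\Phi_i$ is generically finite on $Y_{i-1}$ and $\dim\Phi_i(Y_{i-1})=n-i+1\ge2$. By Bertini's theorem \cite[Thm.~6.3]{Jouanolou}, for a morphism from a smooth irreducible complex variety to projective space with image of dimension at least $2$, the preimage of a general hyperplane is a non-empty, smooth and irreducible divisor. This excludes a proper closed subset of $H^0(X',P_i)$. For each component of a set $V\cap Y_{i-1}$, the sections vanishing on it form a proper linear subspace, because $P_i$ is base point free. A complex vector space is not a countable union of proper closed subsets, so a suitable $\sigma_i$ exists.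

The curve $C=Y_{n-1}$ is disjoint from each $V_j$ and meets each $\mu_j(\operatorname{Supp}E_j)$ in a finite set. Choose $p\in C$ outside these countably many finite sets, and let $\nu$ be the valuation of the flag with $Y_n=\{p\}$. Lemma~\ref{lem:flag}(i) gives $\nu(\sigma_i)=e_i$.

Fix $j$. The map $\mu_j$ is an isomorphism over the neighborhood $X'\setminus V_j$ of $C$. So $C_j=\mu_j^{-1}(C)\cong C$ is smooth, and the strict transforms of the $Y_i$ form an admissible flag on $X_j$, ending with $C_j\ni p_j=\mu_j^{-1}(p)$, with the same valuation $\nu$. For a divisor $\Theta$ on $X_j$, the projection formula gives $\Theta\cdot\mu_j^*P_1\cdots\mu_j^*P_{n-1}=\mu_{j*}\Theta\cdot P_1\cdots P_{n-1}=\mu_{j*}\Theta\cdot C$, and this is $\Theta\cdot C_j$ because $\Theta$ and $\mu_{j*}\Theta$ correspond over $X'\setminus V_j$. Hence $A_j\cdot C_j=A_j\cdot\mu_j^*P_1\cdots\mu_j^*P_{n-1}$. Apply Lemma~\ref{lem:flag}(ii) to a multiple of $A_j$ that clears the denominators of $E_j$: for large, sufficiently divisible $q$ there are sections of $qA_j$ with values $0$ and $a_qe_n$, where $a_q/q\to A_j\cdot C_j$. The canonical section of $\mathcal O(qE_j)$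 does not vanish at $p_j$, so it has value $0$, and multiplying by it gives sections of $\mu_j^*\pi^*M_j^q$ with the same values. By Lemma~\ref{lem:okounkov}(iii) for the model $X_j\to X$, we get $[0,(A_j\cdot C_j)e_n]\subseteq\Delta_\nu(M_j)$. Since $\Delta_\nu(M)$ is closed, the supremum over the $j$ with $M_j=M$ gives the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:attained}]
For every $\nu$, monotonicity of the mixed volume and Theorem~\ref{thm:main}(a) give, for all $q$,
\begin{align*}
\operatorname{MV}(\Delta_\nu(L_1),\dots,\Delta_\nu(L_{n-1}),\Delta_\nu(M))&\le\tfrac1q\operatorname{MV}(\Delta_\nu(L_1),\dots,\Delta_\nu(L_{n-1}),\Delta_\nu(M^q\otimes H))\\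
&\le\tfrac1q\langle L_1,\dots,L_{n-1},M^q\otimes H\rangle ,
\end{align*}
and the upper bound follows as $q\to\infty$.

Now let $\nu$ be given by Lemma~\ref{lem:verygeneral} for $\mathcal B=\{M^q\otimes H:M\in\mathcal M,\ q\ge1\}$. Let $M\in\mathcal M$ and $c=\langle L_1,\dots,L_{n-1},M\rangle$. By Lemmas~\ref{lem:beta} and~\ref{lem:psef},
\[
\tfrac1q\beta(M^q\otimes H)\ge m^{n-1}\cdot\tfrac1q\langle L_1,\dots,L_{n-1},M^q\otimes H\rangle\ge m^{n-1}c\qquad\text{for all }q .
\]
So the segment $[0,m^{n-1}c\,e_n]$ lies in every $\frac1q\Delta_\nu(M^q\otimes H)$, hence in $\Delta_\nu(M)$. For $i\le n-1$, multiply by $s_{N_i}$ the section $\sigma_i$ and a section of $P_i$ not vanishing at $p$; this gives $\frac1m(\nu(s_{N_i})+[0,e_i])\subseteq\Delta_\nu(L_i)$. By \eqref{eq:box} the mixed volume is at least $m^{-(n-1)}m^{n-1}c=c$. The last assertion is the case $\mathcal M=\{L_n\}$, by Lemma~\ref{lem:psef}.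
\end{proof}

\section{Nef bundles on quotients of $\mathbb H^n$}\label{sec:nef}

For nef line bundles $N_1,\dots,N_n$ on a smooth projective $X$ with a very ample bundle $H$, define $\Delta_\nu(N_j)$ by \eqref{eq:psef}, and put $\langle N_1,\dots,N_n\rangle=\lim_{\varepsilon\to0}\langle N_1+\varepsilon H,\dots,N_n+\varepsilon H\rangle$, with $\varepsilon>0$ rational and the bracket extended by homogeneity. The $N_j+\varepsilon H$ are ample, so by Lemma~\ref{lem:movable} the limit is $\lim\prod_j(N_j+\varepsilon H)=N_1\cdots N_n$.

\begin{theorem}\label{thm:nef}
For every $n\ge2$ there are a smooth projective variety $X$ of dimension $n$ and nef line bundles $N_1,\dots,N_n$ on $X$ with $\langle N_1,\dots,N_n\rangle=N_1\cdots N_n>0$ but $\operatorname{MV}(\Delta_\nu(N_1),\dots,\Delta_\nu(N_n))=0$ for every $\nu\in\mathcal V$.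
\end{theorem}

A point of $\Delta_\nu(N)$ with positive first coordinate comes from sections of $N^{qk}\otimes H^k$ that vanish along a fixed divisor to order proportional to $qk$. In the limit $q\to\infty$ their zero divisors, rescaled, produce a positive current in the class of $N$ with mass on that divisor. We therefore look for nef classes whose only positive current is a smooth form, and whose product is nevertheless positive.

\subsection{Analytic facts}
Let $dd^c=\frac{i}{2\pi}\partial\bar\partial$, and let $\theta$ be a smooth closed real $(1,1)$-form on a connected complex manifold $Y$. A function $\varphi\colon Y\to[-\infty,\infty)$, not identically $-\infty$, is \emph{$\theta$-psh} if $u+\varphi$ is plurisubharmonic (psh) wherever $\theta=dd^cu$ with $u$ smooth. Such a function is upper semicontinuous and locally integrable, and $\theta+dd^c\varphi\ge0$ as a current; conversely a locally integrable function with this property agrees almost everywhere with a $\theta$-psh function. We use three facts. \emph{Poincar\'e--Lelong:} for a section $s\ne0$ of a line bundle with a smooth metric of curvature form $\theta$, $\theta+dd^c\log|s|^2=[\operatorname{div}s]$.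 \emph{Compactness:} for $Y$ compact and $\eta$ a K\"ahler form, the $\eta$-psh functions with supremum $0$ form a compact subset of $L^1(Y)$. \emph{Grauert--Remmert:} a psh function on the complement of an analytic subset of codimension at least $2$ extends uniquely to a psh function.

\subsection{The variety and the bundles}
Take a totally real number field of degree $n$ and a quaternion division algebra over it that is totally indefinite, that is, isomorphic to $M_2(\mathbb R)$ at each of the $n$ real places. The norm-one units of an order have a torsion-free subgroup of finite index (Selberg). Its image $\Gamma\subset PSL_2(\mathbb R)^n$ is a torsion-free cocompact irreducible lattice, and for $n\ge2$ its projection to each factor is dense \cite{Vigneras}. The group $\Gamma$ acts freely on the product $\mathbb H^n$ of upper half-planes, because point stabilizers in $\Gamma$ are finite, and $X=\Gamma\backslash\mathbb H^n$ is a compact complex manifold.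

Write $z_j=a_j+ib_j$ for the coordinates. Since $\Gamma$ acts factor by factor, the cotangent bundle splits as $N_1\oplus\dots\oplus N_n$, where $N_j$ is locally spanned by $dz_j$. The metric $|dz_j|^2=b_j^2$, dual to the Poincar\'e metric, is $\Gamma$-invariant. From $\partial_{z}\partial_{\bar z}\log b=-1/(4b^2)$ its curvature form is
\[
\theta_j=dd^c(-\log b_j^2)=\frac{da_j\wedge db_j}{2\pi b_j^2}\ge0 .
\]
The form $\sum_j\theta_j$ is positive and is the curvature of a metric on $K_X=\sum_jN_j$, so $X$ is projective by the Kodaira embedding theorem. Each $N_j$ is nef, and $N_1\cdots N_n=\int_X\theta_1\wedge\dots\wedge\theta_n>0$. Since $\theta_j\wedge\theta_j=0$, we have $N_j^n=0$, so $N_j$ is not big.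

\begin{lemma}\label{lem:constant}
Every $\theta_j$-psh function $\varphi$ on $X$ is constant.
\end{lemma}

\begin{proof}
Lift $\varphi$ to a $\Gamma$-invariant function $\tilde\varphi$ on $\mathbb H^n$; then $\tilde\varphi-\log b_j^2$ is psh. As $X$ is compact and $\varphi$ is upper semicontinuous, $\tilde\varphi$ attains its maximum $\varphi_0\in\mathbb R$ at some point, with $j$-th coordinate $\zeta$. On the connected manifold $\{z_j=\zeta\}\cong\mathbb H^{n-1}$ the function $\log b_j^2$ is constant, so $\tilde\varphi$ is psh there and attains its maximum; by the maximum principle it equals $\varphi_0$. By invariance $\tilde\varphi=\varphi_0$ on $\{z_j=\gamma_j\zeta\}$ for all $\gamma=(\gamma_1,\dots,\gamma_n)\in\Gamma$. The points $\gamma_j\zeta$ are dense in $\mathbb H$, because the $\gamma_j$ are dense in the group $PSL_2(\mathbb R)$, which acts transitively. So $\tilde\varphi=\varphi_0$ on a dense set, and upper semicontinuity gives $\tilde\varphi\ge\varphi_0$ everywhere.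
\end{proof}

The density of the projections is where $n\ge2$ is used; for $n=1$ the projection is $\Gamma$ itself, which is discrete.

\subsection{The first component of a valuation}
To use currents we must interpret the first coordinate of $\nu$ geometrically, also when $\nu$ is not given by a flag. Here the lexicographic order is essential.

\begin{lemma}\label{lem:divisorial}
Let $X$ be a smooth projective variety and $\nu=(\nu_1,\dots,\nu_n)\in\mathcal V$. There are a model $\pi\colon Y\to X$ and a prime divisor $E\subset Y$ such that $\nu_1(s)=\operatorname{ord}_E(\pi^*s)$ for every nonzero section $s$ of a line bundle on $X$.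
\end{lemma}

\begin{proof}
In the lexicographic order $v\ge w$ implies $v_1\ge w_1$. So $\nu_1\colon K^\times\to\mathbb Z$ is a surjective valuation, and its ring $R_1$ is a discrete valuation ring containing $R_\nu$. For a nonzero polynomial $G$ in $n-1$ variables, the terms of $G(f_2,\dots,f_n)$ have distinct values of the form $(0,a)$, so $\nu_1(G(f_2,\dots,f_n))=0$. Hence the residues of $f_2,\dots,f_n$ in the residue field of $R_1$ are algebraically independent. This field has transcendence degree exactly $n-1$: lifts of $n$ independent residues together with $f_1$ would be algebraically independent, by the argument of Lemma~\ref{lem:residue}. By \cite[Lemma~2.45]{KM}, a discrete valuation ring of $K/\mathbb C$ whose residue field has transcendence degree $n-1$ becomes, after finitely many blow-ups of its successive centers, the local ring of a prime divisor. Resolving singularities, we get $\nu_1=\operatorname{ord}_E$ on $K^\times$ for a prime divisor $E$ on a model $\pi\colon Y\to X$.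

From $\mathcal O_{X,\xi}\subseteq R_\nu\subseteq R_1$ we see that the center of $R_1$ on $X$, which is the generic point of $\pi(E)$, lies in $\operatorname{Spec}\mathcal O_{X,\xi}$; that is, $\xi\in\pi(E)$. A local generator $e$ near $\xi$ therefore pulls back to a generator at the generic point of $E$, and $\nu_1(s/e)=\operatorname{ord}_E(\pi^*s)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nef}]
Let $X$ and $N_j$ be as constructed, let $\nu\in\mathcal V$, and let $\pi\colon Y\to X$ and $E$ be as in Lemma~\ref{lem:divisorial}. We claim that $\Delta_\nu(N_j)\subseteq\{x_1=0\}$ for each $j$. Then every $\sum t_j\Delta_\nu(N_j)$ lies in a hyperplane and has volume $0$, so the mixed volume is $0$.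

Sections have $\operatorname{ord}_E\ge0$, so $x_1\ge0$ on $\Delta_\nu(N_j)$. Suppose $x\in\Delta_\nu(N_j)$ has $x_1>0$, and put $c=x_1/2$. For each $q$ we have $qx\in\Delta_\nu(N_j^q\otimes H)$, so there are $k=k_q\ge1$ and $0\ne s_q\in H^0(X,N_j^{qk}\otimes H^k)$ with $\operatorname{ord}_E(\pi^*s_q)\ge cqk$. Fix a metric on $H$ with curvature form $\omega>0$, and let $\psi_q=\frac1{qk}\log|\pi^*s_q|^2+\text{const}$ on $Y$, normalized by $\sup\psi_q=0$. By the Poincar\'e--Lelong formula,
\[
\pi^*\bigl(\theta_j+\tfrac1q\omega\bigr)+dd^c\psi_q=\tfrac1{qk}[\operatorname{div}\pi^*s_q]\ge c[E].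
\]
Let $\eta$ be a K\"ahler form on $Y$ with $\eta\ge\pi^*(\theta_j+\omega)$. All $\psi_q$ are $\eta$-psh, so a subsequence converges in $L^1(Y)$ to some $\psi$. Weak limits of positive currents are positive, so
\begin{equation}\label{eq:limit}
\pi^*\theta_j+dd^c\psi\ge c[E].
\end{equation}
Let $V\subset X$ be closed of codimension at least $2$ with $\pi$ an isomorphism over $X\setminus V$. By \eqref{eq:limit}, $\psi\circ\pi^{-1}$ agrees almost everywhere with a $\theta_j$-psh function on $X\setminus V$. The latter extends to a $\theta_j$-psh function on $X$ by the Grauert--Remmert theorem, applied locally after adding a potential of $\theta_j$, and the extension is constant by Lemma~\ref{lem:constant}. Since $\pi^{-1}(V)$ has measure zero, $\psi$ is constant almost everywhere, $dd^c\psi=0$, and \eqref{eq:limit} reads $\pi^*\theta_j\ge c[E]$. Wedge with $\eta^{n-1}$ and evaluate the two measures on $E$. The left one has a smooth density and gives $0$; the right one gives $c\int_E\eta^{n-1}>0$. This contradiction proves the claim.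
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bernstein}
D. N. Bernstein, \emph{The number of roots of a system of equations}, 1975.

\bibitem{Jouanolou}
Jouanolou, \emph{Th\'eor\`emes de Bertini et applications}.

\bibitem{KM}
Koll\'ar and Mori, \emph{Birational geometry of algebraic varieties}.

\bibitem{POB}
\emph{Partial Okounkov bodies and toric geometry}, \texttt{https://kasprzyk.work/seminars/pdf/Xia.pdf}.

\bibitem{Vigneras}
M.-F. Vign\'eras, \emph{Arithm\'etique des alg\`ebres de quaternions}.

\end{thebibliography}
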